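# Artin approximation for formal CR maps: one transverse parameter and two

## 1. CR submanifolds, CR orbits, and formal maps into a real-analytic set

Throughout, $\bar f$ denotes the power series obtained from $f$ by conjugating its coefficients, $\mathfrak m$ is the maximal ideal of the power series ring at hand, and $\operatorname{ord}$ is the $\mathfrak m$-adic order. A minor of an $r\times N$ matrix with $r\le N$ is the determinant of an $r\times r$ submatrix. The rank of a set of rows over a field is the dimension of their span. Functions are germs at $0$ unless something else is said.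

**Definition 1 (CR, generic, totally real).** A real-analytic submanifold $M\subset\mathbb C^N$ is CR if $T^c_qM=T_qM\cap iT_qM$ has the same dimension for all $q\in M$; the complex dimension of $T^c_qM$ is the CR dimension of $M$. It is generic if $T_qM+iT_qM=\mathbb C^N$ for all $q$, and totally real if $T^cM=0$. A CR function on $M$ is a function annihilated by the $(0,1)$ vector fields tangent to $M$.

For example, $\mathbb R^N\subset\mathbb C^N$ is generic and totally real. The set $\mathbb C_z\times\mathbb R^2\subset\mathbb C^3$ is generic of CR dimension $1$, with $T^cM=\mathbb C\times\{0\}$. The hypersurface $\operatorname{Im}w=|z|^2$ in $\mathbb C^2$ is generic of CR dimension $1$.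

**Definition 2 (CR orbit).** Let $p\in M$. For a neighborhood $U$ of $p$ in $M$ consider the points of $U$ that can be reached from $p$ by a piecewise differentiable curve in $U$ with tangent vectors in $T^cM$. For all sufficiently small $U$ these sets have the same germ at $p$, and this germ is the germ of a real-analytic CR submanifold of $M$. It is the CR orbit $\mathcal O_p$. The manifold $M$ is minimal at $p$ if $\mathcal O_p$ is open in $M$.

In $\mathbb C\times\mathbb R^2$ an admissible curve cannot change the real coordinates, so the orbits are the slices $\mathbb C\times\{t\}$, of codimension $2$. On $\operatorname{Im}w=|z|^2$ the field $L=\partial_z+2i\bar z\,\partial_w$ is of type $(1,0)$ and tangent, and $[L,\bar L]=-2i(\partial_w+\partial_{\bar w})$ is transverse to $T^cM$, so by fact (F3) below the orbits are open. On the product $\{\operatorname{Im}w=|z|^2\}\times\mathbb R_t\subset\mathbb C^3$ the orbits are the level sets of $t$, of codimension $1$. I call this last manifold the Lewy example.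

**Definition 3 (graph condition).** Let $S'\subset\mathbb C^N_Z\times\mathbb C^{N'}_{Z'}$ be a real-analytic subset and $p\in M$. A formal holomorphic map $H:(\mathbb C^N,p)\to\mathbb C^{N'}$ is an $N'$-tuple of formal power series in $Z-p$, with constant term $H(p)$. We write $\operatorname{Graph}H\cap(M\times\mathbb C^{N'})\subset S'$ if for every germ $\rho$ at $(p,H(p))$ of a real-analytic function vanishing on $S'$, the formal series $\rho(Z,H(Z))$, pulled back to $M$ by a real-analytic parametrization of $M$ near $p$, vanishes identically.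

Take $M=\mathbb R\subset\mathbb C$, $p=0$, $S'=\{\operatorname{Im}Z'=0\}$. Then the condition says $H(x)-\bar H(x)=0$, that is, $H$ has real coefficients. The divergent series $\sum n!\,Z^n$ satisfies it.

**Definition 4 (Artin approximation property).** The pair $(M,S')$ has the Artin approximation property if for all $p\in M$, all positive integers $\ell$ and all formal $H:(\mathbb C^N,p)\to\mathbb C^{N'}$ with $\operatorname{Graph}H\cap(M\times\mathbb C^{N'})\subset S'$, there is a germ of a holomorphic map $h^\ell:(\mathbb C^N,p)\to\mathbb C^{N'}$ that agrees with $H$ at $p$ up to order $\ell$ and satisfies $\operatorname{Graph}h^\ell\cap(M\times\mathbb C^{N'})\subset S'$.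

In the example after Definition 3 the Taylor polynomials of $H$ do this (the same argument works at any $p\in\mathbb R$).

**Definition 5 (partially algebraic).** $S'$ is partially algebraic if it is locally given by the vanishing of finitely many functions that are real polynomials in $Z'$ with real-analytic coefficients in $Z$.

The set $\operatorname{Im}Z'=e^{|Z|^2}|Z'|^2$ is partially algebraic. The set $\operatorname{Re}Z'_2=e^{\operatorname{Re}Z_1'}$ is not: fixing $Z$, one of the defining polynomials would be a nonzero polynomial vanishing on a piece of the graph of the real exponential.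

We use the following textbook facts.

* (F1) Locally, a real-analytic CR submanifold is, after a biholomorphism of $\mathbb C^N$, a generic submanifold of $\mathbb C^{N_1}\times\{0\}$ (intrinsic complexification).
* (F2) A real-analytic CR function on a generic submanifold extends to a holomorphic germ, and a holomorphic germ vanishing on a generic submanifold is $0$.
* (F3) (Nagano's theorem.) The tangent space at $q$ of the CR orbit through $q$ is $\mathfrak g(q)$, where $\mathfrak g$ is the Lie algebra generated by the real-analytic sections of $T^cM$.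
* (F4) (Artin's theorem, Invent. Math. 5 (1968).) Let $k=\mathbb R$ or $\mathbb C$. If finitely many analytic equations $f(x,Y)=0$ over $k$ have a formal solution $\hat Y\in k[[x]]^N$ (with $f$ analytic near $(0,\hat Y(0))$), then for each $c$ they have a convergent solution $\tilde Y\in k\{x\}^N$ with $\tilde Y\equiv\hat Y$ mod $\mathfrak m^c$.
* (F5) Commutative algebra: Weierstrass preparation and division; in a regular local ring, $\operatorname{ht}P+\dim R/P=\dim R$, localizations at primes are regular, and the ring is normal; Nakayama's lemma; the completion of a Noetherian local ring is faithfully flat.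

## 2. Theorem 1.1 and its two hypotheses

The problem comes from the paper "On Artin Approximation For Formal CR Mappings". Its starting point is the following known result.

**Theorem 1.1.** Let $M\subset\mathbb C^N$ be a connected real-analytic CR submanifold whose CR orbits are all of the same dimension and at most of codimension one in $M$. Then for every partially algebraic real-analytic subset $S'\subset\mathbb C^N\times\mathbb C^{N'}$ the pair $(M,S')$ has the Artin approximation property.

There are two restrictions, on the codimension of the orbits and on $S'$, and we ask about dropping each of them separately.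

* (a) Does the conclusion hold if the orbits all have the same dimension, of arbitrary codimension, with $S'$ still partially algebraic?
* (b) Does the conclusion hold under the hypotheses of Theorem 1.1 on $M$ if $S'$ is an arbitrary real-analytic subset?

The answer to (a) is no, already for orbits of codimension two (Theorem A). The answer to (b) is yes (Theorem B). Theorem C combines the two into a classification of the $M$ with orbits of constant dimension. We prove all three; Theorem 1.1 is not used.

## 3. Flat models with at most one parameter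

*Totally real $M=\mathbb R^N$.* Let $p=0$ and write $H=U+iV$ with $U,V$ real formal series. The graph condition is a set of equations $\rho_i(x,U(x)+iV(x))=0$, with $\rho_i$ finitely many generators of the ideal of germs vanishing on $S'$. These are real-analytic equations for $(U,V)$, so (F4) gives convergent real $\tilde U,\tilde V$, and the complexification of $\tilde U+i\tilde V$ is the required $h$.

*A complex line.* Let $M=\mathbb C$ and $S'=\{\operatorname{Im}Z'=0\}$. The condition is $H(z)=\bar H(\bar z)$, hence $H(z)=\bar H(\chi)$ for independent $z,\chi$, and $H$ is a real constant.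

*One parameter.* Let $M=\mathbb C_z\times\mathbb R_t$, and let $S'\subset\mathbb C^2\times\mathbb C^3_{(a,b,k)}$ be given by $\operatorname{Im}a=\operatorname{Im}b=0$ and $a+e^zb-g(z,t)-(z-t)k=0$, with $g$ a given convergent series with real coefficients. Let $H$ be formal at $0$ with the graph condition. As in the previous example, $a=\alpha(t)$ and $b=\beta(t)$ with real formal series. Setting $z=t$ in the last equation gives $\alpha(t)+e^t\beta(t)=g(t,t)$. Choose for $\tilde\beta$ a Taylor polynomial of $\beta$ of order at least $\ell+1$, and put $\tilde\alpha=g(t,t)-e^t\tilde\beta$, which is real and convergent. Then $\tilde\alpha+e^z\tilde\beta-g$ vanishes for $z=t$, so it equals $(z-t)\tilde k$ with $\tilde k$ convergent. Finally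
$$(z-t)(\tilde k-k)=(\tilde\alpha-\alpha)+e^z(\tilde\beta-\beta)\in\mathfrak m^{\ell+2},$$
so $\tilde k-k\in\mathfrak m^{\ell+1}$. Approximation works, because one equation for two series in one variable left $\beta$ free.

*Two parameters.* Now replace $t$ by $(t_1,t_2)$ and the divisor $z-t$ by $t_2-zt_1$. On its zero set $z=t_2/t_1$; putting $z=u$, $t=(s,su)$ the equation becomes
$$\alpha(s,su)+e^u\beta(s,su)=g(u,s).$$
The coefficient of $s^d$ on the left is $A_d(u)+e^uB_d(u)$, with $A_d,B_d$ polynomials of degree at most $d$. Since $e^u$ is not a rational function, this sum determines $A_d$ and $B_d$. There is no freedom left: $\alpha$ and $\beta$ are determined by $g$. So approximation fails as soon as some convergent $g$ has divergent $\alpha$. For this we need polynomials $A_d,B_d$ with large coefficients for which $A_d+e^uB_d$ is small, and the Padé approximants of $e^u$ have this property.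

## 4. Padé approximants of the exponential and a divergent real solution

**Theorem A.** Let $M=\mathbb C_z\times\mathbb R^2\subset\mathbb C^3_{(z,w_1,w_2)}$, that is, $\operatorname{Im}w_1=\operatorname{Im}w_2=0$. Its CR orbits are the sets $\mathbb C\times\{t\}$, of codimension $2$. Let
$$g(z,s)=z\int_0^1e^{zx+sz^2x(1-x)}\,dx,$$
an entire function, and let $S'\subset\mathbb C^3\times\mathbb C^3_{(a,b,k)}$ be given by
$$a-\bar a=0,\qquad b-\bar b=0,\qquad \Phi:=a+e^zb-g(z,w_1)-(w_2-zw_1)k=0 .$$
$S'$ is partially algebraic. There is a formal $H$ at $0$ with $\operatorname{Graph}H\cap(M\times\mathbb C^3)\subset S'$, but no germ of a holomorphic map $h$ at $0$ with $h(0)=H(0)$ satisfies $\operatorname{Graph}h\cap(M\times\mathbb C^3)\subset S'$.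

The equations are polynomial in $(a,b,k)$ and their conjugates, with coefficients analytic in $(z,w)$, so $S'$ is partially algebraic.

**Step 1: the polynomials.** We produce $p_d,q_d$ with $p_d+q_de^u$ small. For $d\ge0$ let $P(x)=x^d(1-x)^d$. Repeated integration by parts gives
$$u^{2d+1}\int_0^1P(x)e^{ux}dx=\sum_{j=0}^{2d}(-1)^ju^{2d-j}\big(P^{(j)}(1)e^u-P^{(j)}(0)\big).$$
Since $P^{(j)}(0)=P^{(j)}(1)=0$ for $j<d$, this is
$$u^{2d+1}\int_0^1P(x)e^{ux}dx=p_d(u)+q_d(u)e^u, \tag{1}$$
$$p_d=-\sum_{j=d}^{2d}(-1)^jP^{(j)}(0)u^{2d-j},\qquad q_d=\sum_{j=d}^{2d}(-1)^jP^{(j)}(1)u^{2d-j}.$$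
These are real polynomials of degree at most $d$. The leading coefficient of $P$ is $(-1)^d$, so $p_d(0)=-P^{(2d)}(0)=-(-1)^d(2d)!$. For $d=0,1$ we find
$$p_0=-1,\quad q_0=1,\quad p_1=u+2,\quad q_1=u-2.$$

**Step 2: the formal map.** We assemble the $p_d,q_d$ into a divergent solution. Put
$$f_0(t)=\sum_d\frac1{d!}t_1^dp_d(t_2/t_1),\qquad f_1(t)=\sum_d\frac1{d!}t_1^dq_d(t_2/t_1)\qquad\text{in }\mathbb R[[t_1,t_2]];$$
the $d$-th terms are homogeneous polynomials of degree $d$. The coefficient of $t_1^d$ in $f_0$ is $-(-1)^d(2d)!/d!$, so $f_0$ diverges. By (1), as formal series in $(s,u)$,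
$$f_0(s,su)+e^uf_1(s,su)=\sum_d\frac{s^d}{d!}u^{2d+1}\int_0^1x^d(1-x)^de^{ux}dx=g(u,s). \tag{2}$$
Hence $f_0(t)+e^zf_1(t)-g(z,t_1)$ vanishes for $t_2=zt_1$. Therefore it equals $(t_2-zt_1)k(z,t)$ with $k\in\mathbb C[[z,t]]$. Let $H=(f_0(w),f_1(w),k(z,w))$. Since $f_0,f_1$ have real coefficients, the functions $\operatorname{Im}a,\operatorname{Im}b,\operatorname{Re}\Phi,\operatorname{Im}\Phi$ become $0$ upon substituting $H$ and restricting to $M$.

**Step 3: the graph condition.** We must check it for all germs vanishing on $S'$, so we show that these four functions generate their ideal. We have $f_0(0)=-1$, $f_1(0)=1$. Setting $z=t_1=0$ in $f_0+e^zf_1-g=(t_2-zt_1)k$, where $g(0,0)=0$, shows that $k(0)$ is the coefficient of $t_2$ in $f_0+f_1$; it comes from $p_1,q_1$ and equals $1+1=2$. So $H(0)=(-1,1,2)$. At $(0,H(0))$,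
$$d\Phi=da+db+b\,dz-\partial_zg\,dz-\partial_sg\,dw_1-k\,dw_2=da+db-2\,dw_2,$$
because $b=1=\partial_zg(0,0)$ and $\partial_sg(0,0)=0$. Thus $d\operatorname{Im}a$, $d\operatorname{Im}b$, $d\operatorname{Re}\Phi$, $d\operatorname{Im}\Phi$ are independent there, $S'$ is a manifold near $(0,H(0))$, and the four functions generate the ideal of germs vanishing on it. So $\operatorname{Graph}H\cap(M\times\mathbb C^3)\subset S'$.

**Step 4: there is no convergent solution.** Let $h=(a,b,\tilde k)$ be convergent with graph over $M$ in $S'$. On $M$ the functions $a,b$ are real and holomorphic in $z$, hence independent of $z$: $a=\alpha(t)$, $b=\beta(t)$ with $\alpha,\beta$ convergent. The identity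
$$\alpha(t)+e^z\beta(t)-g(z,t_1)=(t_2-zt_1)\tilde k(z,t)$$
holds for real $t$, hence for complex $t$. Put $z=u$, $t=(s,su)$ and subtract (2):
$$(\alpha-f_0)(s,su)+e^u(\beta-f_1)(s,su)=0.$$
The coefficient of $s^d$ is $A_d(u)+e^uB_d(u)$, where $A_d,B_d$ are the values at $(1,u)$ of the homogeneous parts of degree $d$ of $\alpha-f_0$, $\beta-f_1$. As $e^u$ is transcendental over $\mathbb C(u)$, $A_d=B_d=0$ for all $d$. So $\alpha=f_0$, which diverges: a contradiction. $\square$

This answers (a): no.

## 5. Theorem B, and how Artin's theorem loses the dependence on $Z$ alone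

**Theorem B.** Let $M\subset\mathbb C^N$ be a real-analytic CR submanifold whose CR orbits all have the same dimension and codimension $\le1$ in $M$. Let $p\in M$, let $H:(\mathbb C^N,p)\to\mathbb C^{N'}$ be formal, and let $\rho_1,\dots,\rho_s$ be germs of real-analytic functions at $(p,H(p))$ with $\rho_i(Z,H(Z))|_M=0$. Then for each $\ell$ there is a holomorphic germ $h$ agreeing with $H$ at $p$ up to order $\ell$ such that $\rho_i(Z,h(Z))=0$ for $Z\in M$ near $p$ and all $i$.

Apply this to generators $\rho_i$ of the finitely generated ideal of germs at $(p,H(p))$ vanishing on $S'$. The germ of $S'$ is the common zero set of this ideal, so $\operatorname{Graph}h\cap(M\times\mathbb C^{N'})\subset S'$. Hence Theorem B gives a positive answer to (b).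

The first thing to try is to complexify. Replace $\bar Z$ by an independent variable $\zeta$ and the conjugate of $H(Z)$ by $\bar H(\zeta)$. The hypothesis becomes $F_i(Z,\zeta,X,Y)=0$ with $X=H(Z)$, $Y=\bar H(\zeta)$, on a complex manifold $\mathcal M$ of pairs $(Z,\zeta)$. Artin's theorem gives convergent $X,Y$ close to these, but as functions of *all* coordinates of $\mathcal M$. We need $X$ to depend on $Z$ only, and $Y$ to be its conjugate, and here the approach stops. For instance, take $M=\mathbb C_z\times\mathbb R_t$ and $S'=\{\operatorname{Im}Z'=0\}$, so that $H=\alpha(t)$ with $\alpha$ real. The complexified equation is $X-Y=0$, and $X=Y=\alpha_{<c}(t)+(z\chi)^c$, with $\alpha_{<c}$ a Taylor polynomial and $\zeta=(\chi,t)$, is a convergent solution of high contact that is of no use. Theorem A shows that this loss of nesting is a real obstruction when there are two parameters.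

The same example suggests what to do. From the two-point relation $H(z,t)=\bar H(\chi,t)$ one concludes $H(z,t)=\alpha(t)$, which is an equation $X-\alpha(t)=0$ in $(Z,X)$ alone. Its coefficients diverge in $t$, but only in $t$. So we do the following.

1. We work with series convergent in all variables except for formal series in the single variable $t$. These form a ring $L\{u\}$ in which Artin approximation still holds (Sections 7 and 8).
2. We show that $H$ satisfies so many equations $B(t,m,X)=0$ over this ring, in $(Z,X)$ alone with $Z=(m,t)$, that near the formal solution they and their conjugates imply all the equations $F_i=0$ (Sections 9 to 12).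
3. We solve $B=0$ with $X$ convergent in $m$, and then repair the convergence in $t$ by Artin's theorem over $\mathbb R\{t\}$ (Section 13).

## 6. Coordinates adapted to the orbits

By translations let $p=0$ and $H(0)=0$.

**Reduction 1: $M$ is generic.** By (F1) let $M\subset\mathbb C^{N_1}\times\{0\}$ be generic in $\mathbb C^{N_1}$. Only $H(Z_1,0)$ enters the hypothesis. If $h_1(Z_1)$ solves the problem for it, let $h(Z_1,Z_2)$ be $h_1(Z_1)$ plus the Taylor polynomial of order $\ell$ of $H(Z_1,Z_2)-H(Z_1,0)$. This polynomial vanishes for $Z_2=0$, and $h$ agrees with $H$ up to order $\ell$.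

**Reduction 2: the orbits have codimension exactly $1$.** If they are open, replace $M$ by $M\times\mathbb R\subset\mathbb C^{N+1}$, whose complex tangent bundle is $T^cM\times\{0\}$, and keep $H$ and $\rho_i$, which do not depend on the new variable $t$. Restrict the solution to $t=0$.

**Step 1: the function $t$.** We want a holomorphic coordinate whose level sets cut out the orbits. By (F3) and the hypothesis, $\mathfrak g$ has constant corank $1$. It is involutive, so by Frobenius there is a real-analytic real function $t$ on $M$ near $0$ with $t(0)=0$, $dt\ne0$, $\ker dt=\mathfrak g$. Since $T^cM\subset\ker dt$, $t$ is a CR function and extends holomorphically by (F2). The extension has $dt\ne0$, and $dt=0$ on $T^c_0M$.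

**Step 2: equations of $M$.** Let $n$ be the CR dimension of $M$ and $d+1$ its real codimension, so $N=n+d+1$. Choose holomorphic coordinates $Z=(z,w,t)$, $z\in\mathbb C^n$, $w\in\mathbb C^d$, with $T_0^cM=\{w=0,\,t=0\}$. Complete $\operatorname{Im}t$ to real-analytic defining functions of $M$, and replace $\bar t$ by $t$ in the $d$ others, which is allowed where $\operatorname{Im}t=0$. So $M$ is given by $\operatorname{Im}t=0$ and $r(z,w,\bar z,\bar w,t)=0$, where $r$ is $\mathbb R^d$-valued for real $t$; that is,
$$r(z,w,\chi,\tau,t)=\bar r(\chi,\tau,z,w,t).$$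
The $(1,0)$-forms $\partial t$ and $\partial r_j$ are independent at $0$ by genericity, and vanish on $T_0^cM$; so $\partial r/\partial z(0)=0$ and $\det\partial r/\partial w(0)\ne0$. Solving $r=0$ for $w$ gives $w=Q(z,\chi,\tau,t)$. Solving the same equation, written $\bar r(\chi,\tau,z,w,t)=0$, for $\tau$ gives $\tau=\bar Q(\chi,z,w,t)$. Hence
$$M:\ t\in\mathbb R,\ w=Q(z,\bar z,\bar w,t);\qquad w=Q(z,\chi,\tau,t)\iff\tau=\bar Q(\chi,z,w,t);\qquad Q(0)=0. \tag{3}$$
For $m=(z,w)$ and $m'=(\chi,\tau)$ let $(m,m',t)\in\mathcal M$ mean $w=Q(z,\chi,\tau,t)$. The manifold $\mathcal M$ is the complexification of $M$. In the Lewy example $Q(z,\chi,\tau,t)=\tau+2iz\chi$ and $\bar Q(\chi,z,w,t)=w-2i\chi z$.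

**Step 3: the slice $t=0$ is minimal at $0$.** This is the only consequence of the orbit hypothesis used later, apart from the existence of $t$. Let $M_0=M\cap\{t=0\}$, a generic submanifold of $\mathbb C^{n+d}$ of codimension $d$. Since $T^cM\subset\ker dt$, sections of $T^cM$ restrict to sections of $T^cM_0$, and brackets restrict too. As $\mathfrak g(0)=\ker dt=T_0M_0$, the Lie algebra generated by the sections of $T^cM_0$ spans $T_0M_0$.

**Step 4: the hypothesis on $\mathcal M$.** Let $F_i(Z,\zeta,X,Y)$ be the complexification of $\rho_i$. A formal series on $M$ vanishes exactly when its complexification on $\mathcal M$ does, so the hypothesis reads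
$$F_i(Z,\zeta,H(Z),\bar H(\zeta))=0\quad\text{on }\mathcal M,\qquad Z=(m,t),\ \zeta=(m',t). \tag{4}$$

## 7. Series convergent in $u$ with formal coefficients in one variable $t$

**Definition 6.** For $u=(u_1,\dots,u_q)$ let $L\{u\}\subset\mathbb C[[t,u]]$ be the set of all $g(t,u,b(t))$ with $g\in\mathbb C\{t,u,v_1,\dots,v_r\}$, $b\in(t\,\mathbb C[[t]])^r$, $r\ge0$. If $f(X)$ is to be evaluated at a series $\xi$ with $\xi(0)\ne0$, then $L\{u,X\}$ means $L\{u,X-\xi(0)\}$.

For $q=0$ we get $L\{\}=\mathbb C[[t]]$. With $b=\sum_{n\ge1}n!\,t^n$, the series $1/(1-u-b(t))$ is in $L\{u\}$. At $t=0$ every element of $L\{u\}$ is convergent in $u$, since $g(0,u,b(0))=g(0,u,0)$.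

**(L0)** *$L\{u\}$ is a ring containing $\mathbb C\{t,u\}$ and $\mathbb C[[t]]$. It is closed under $\partial_{u_i}$, conjugation of coefficients, composition $f(t,\varphi)$ with $\varphi\in L\{u\}^{q'}$, $\varphi(0)=0$, and inversion if $f(0)\ne0$; the implicit function theorem, with unknowns $W$ and parameters $t,u$, holds.* For finitely many elements one may use a common tuple $b$; then the assertions reduce to convergent series in $(t,u,v)$, followed by $v=b(t)$. For the implicit function theorem, apply the convergent one with $b$ replaced by the parameter $v$, then put $v=b(t)$.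

**(L1)** *If $f\in L\{u\}$ and $t\mid f$ in $\mathbb C[[t,u]]$, then $f/t\in L\{u\}$.* Write $f=g(t,u,b)$ and $b=t(\beta+b^*)$ with $\beta$ constant and $b^*(0)=0$; this uses that there is only one variable $t$. The convergent series $G(t,u,v)=g(t,u,t(\beta+v))$ has $G(0,u,v)=g(0,u,0)=f(0,u)=0$, so $G=tG_1$ and $f/t=G_1(t,u,b^*)$. Consequently $f\mapsto f(0,u)$ induces $L\{u\}/(t)\cong\mathbb C\{u\}$.

**(L2)** *Weierstrass division by $f\in L\{u\}$ with $f(0;0,\dots,0,u_q)$ of finite order holds in $L\{u\}$.* If $f=g(t,u,b)$ then $g(0;0,\dots,0,u_q;0)=f(0;0,\dots,0,u_q)$, so we divide by $g$ in $\mathbb C\{t,u,v\}$ and put $v=b(t)$. Quotient and remainder are unique already in $\mathbb C[[t,u]]$. Moreover every $f\ne0$ is $t^af_1$ with $t\nmid f_1$, $f_1\in L\{u\}$, and $f_1$ is $u_q$-regular after a linear change of $u$; such changes preserve $L\{u\}$.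

**(L3)** *$L\{u\}$ is a regular local Noetherian ring of dimension $q+1$ with maximal ideal $(t,u)$.* Noetherian: induction on $q$, the case $q=0$ being clear. Let $I\ne0$ be an ideal and $0\ne f=t^af_1\in I$ with $f_1$ regular in $u_q$. The chain $(t^af_1)\subset(t^{a-1}f_1)\subset\dots\subset(f_1)\subset L\{u\}$ shows that $L\{u\}/(f)$ has a filtration with $a$ factors isomorphic to $L\{u\}/(t)=\mathbb C\{u\}$ and one factor $L\{u\}/(f_1)$, which by (L2) is a finite module over $L\{u_1,\dots,u_{q-1}\}$. So $L\{u\}/(f)$ is a Noetherian module and $I$ is finitely generated. The non-units are the $f$ with $f(0)=0$. For such $f$, $f(0,u)\in(u)\mathbb C\{u\}$ and $f-f(0,u)\in(t)$ by (L1), so they form the ideal $(t,u)$, generated by $q+1$ elements. Finally $0\subset(t)\subset(t,u_1)\subset\dots\subset(t,u_1,\dots,u_q)$ is a chain of distinct primes, with quotients $\mathbb C\{u_{i+1},\dots,u_q\}$ after the first. Hence the dimension is $q+1$ and the ring is regular.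

**(L4)** *If $P\subset L\{u\}$ is prime, $t\notin P$, $\operatorname{ht}P=\lambda$, there are $f_1,\dots,f_\lambda\in P$ such that some $\lambda\times\lambda$ minor of $(\partial f_i/\partial u_j)$ is not in $P$.* The statement is invariant under linear changes of $u$. If $P\ne0$, pick $0\ne f\in P$; since $t\notin P$ we may assume $t\nmid f$, and $f$ regular in $u_q$ after a linear change. Let $u'=(u_1,\dots,u_{q-1})$ and $P'=P\cap L\{u'\}$. Then $L\{u\}/P$ is finite over $L\{u'\}/P'$, so both have the same dimension: $q+1-\lambda=q-\operatorname{ht}P'$, that is, $\operatorname{ht}P'=\lambda-1$. Also $t\notin P'$. Iterating, after a linear change, $L\{u\}/P$ is finite over $L^0=L\{u_1,\dots,u_{q-\lambda}\}$ and $P\cap L^0=0$. The ring $L^0$ is normal, so for $i>q-\lambda$ the minimal polynomial $p_i$ of the class of $u_i$ over $\operatorname{Frac}L^0$ has coefficients in $L^0$. Then $p_i(u_i)\in P$, while $p_i'(u_i)\notin P$ because $p_i'\neq 0$ has smaller degree. The Jacobian matrix of these $\lambda$ elements in $u_{q-\lambda+1},\dots,u_q$ is diagonal with entries $p_i'(u_i)$.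

**(L5)** *If $f_1,\dots,f_\sigma\in P$ ($P$ as in (L4)) have a $\sigma\times\sigma$ Jacobian minor $\notin P$, then $\sigma\le\operatorname{ht}P$. If $\sigma=\operatorname{ht}P$, they generate $PL\{u\}_P$, so there is $g\notin P$ with $gP\subset(f_1,\dots,f_\sigma)$.* Write $L_P=L\{u\}_P$. Suppose $\sum c_if_i\in P^2L_P$. The derivations $\partial_{u_j}$ map $P^2L_P$ into $PL_P$, so $\sum c_i\,\partial_{u_j}f_i\in PL_P$ for all $j$, and the minor forces $c_i\in PL_P$. Thus the $f_i$ are linearly independent in $PL_P/P^2L_P$, which has dimension $\operatorname{ht}P$ because $L_P$ is regular. If $\sigma=\operatorname{ht}P$ they form a basis, and Nakayama's lemma gives $PL_P=(f_1,\dots,f_\sigma)L_P$. Since $P$ is finitely generated, one common denominator $g$ exists.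

**(L6)** *Let $\xi\in\mathbb C[[t,u]]^N$ and $P=P_\xi=\ker(L\{u,X\}\to\mathbb C[[t,u]],\ X\mapsto\xi)$, with the evaluation denoted $\mathrm{ev}$. The rank over $\operatorname{Frac}\mathbb C[[t,u]]$ of $\{\mathrm{ev}(\partial_Xf):f\in P\}$ equals $\operatorname{ht}P$; in particular $\operatorname{ht}P\le N$.* Note $t\notin P$. A minor is in $P$ exactly when its evaluation is $0$, so by (L4) and (L5), in the ring $L\{u,X\}$, the rank of the full rows $\mathrm{ev}(\partial_uf,\partial_Xf)$ is $\operatorname{ht}P$. Differentiating $f(t,u,\xi)=0$ gives $\mathrm{ev}(\partial_{u_i}f)=-\sum_j\mathrm{ev}(\partial_{X_j}f)\,\partial\xi_j/\partial u_i$. So the $u$-columns are combinations of the $X$-columns, and omitting them does not change the rank.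

Statements (L4)–(L6) hold with the same proofs for $\mathbb C\{u,X\}$, without $t$.

## 8. Artin approximation in $L\{u\}$

**(L7)** *Let $f\in L\{u,X\}^r$, $\xi\in\mathbb C[[t,u]]^N$, $f(t,u,\xi)=0$. For each $c\ge1$ there is $\tilde\xi\in L\{u\}^N$ with $f(t,u,\tilde\xi)=0$ and $\tilde\xi\equiv\xi$ mod $\mathfrak m^c$.*

If the evaluated Jacobian minors were not all divisible by $t$, one could use Weierstrass division in $u$ and induct on $q$. The difficulty is divisibility by $t$. Step 1 removes it by adding unknowns, and Step 2 does the Weierstrass induction.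

*Proof.* Induction on $q$. For $q=0$, $\xi\in\mathbb C[[t]]^N=L\{\}^N$ and $\tilde\xi=\xi$. Let $q\ge1$, $P=P_\xi$, $\sigma=\operatorname{ht}P$, $\nu=N-\sigma\ge0$. We find $\tilde\xi$ close to $\xi$ annihilating all of $P$, which contains the components of $f$. If $\sigma=0$, then $P=0$ and we truncate $\xi$. Let $\sigma\ge1$ and let $a$ be the minimal $t$-order of $\mathrm{ev}$ of $\sigma\times\sigma$ minors of $(\partial_{X_j}f_i)$ over all $f_1,\dots,f_\sigma\in P$. It is finite by (L6).

**Step 1: reduction to $a=0$.** Suppose $a>0$. We construct $\xi^*=(\xi,\eta)$ whose invariants satisfy $(\nu^*,a^*)<(\nu,a)$ lexicographically. Since $P_\xi\subset P_{\xi^*}$, an approximation annihilating $P_{\xi^*}$ contains one annihilating $P_\xi$. So finitely many iterations reduce to $a=0$ (the construction keeps the height positive).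

**Step 1a: relations at $t=0$.** We describe elements of $P$ modulo $t$. Let $V=\mathbb C[[t,u]]_{(t)}$, a discrete valuation ring with uniformizer $t$. Let $P_0=\ker(\mathbb C\{u,X\}\to\mathbb C[[u]],\ X\mapsto\xi|_{t=0})$ and $\lambda=\operatorname{ht}P_0$. By (L6) and (L5) for $\mathbb C\{u,X\}$, choose $g_1,\dots,g_\lambda\in P_0$ with a $\lambda\times\lambda$ minor of $\partial_Xg$ not in $P_0$; they generate $P_0\mathbb C\{u,X\}_{P_0}$. Let $\bar P=\{f\in L\{u,X\}:t\mid\mathrm{ev}f\}$. It is the preimage of $P_0$ under $f\mapsto f_0:=f|_{t=0}$, and for $h\notin\bar P$, $\mathrm{ev}\,h$ is a unit of $V$. We claim: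

* (i) for $f\in\bar P$ there is $h\notin\bar P$ with $hf=\sum_ja_jg_j+tb$, where $a_j,b\in L\{u,X\}$;
* (ii) if $f\in P$ and all $\mathrm{ev}(\partial_{X_i}f)$ are divisible by $t$, there is $h\notin\bar P$ with $hf=\sum a_{jk}g_jg_k+tb$, where $a_{jk},b\in L\{u,X\}$.

For (i), take $h\in\mathbb C\{u,X\}\setminus P_0$ with $hf_0=\sum a_jg_j$; then $hf-\sum a_jg_j$ vanishes at $t=0$ and (L1) applies. For (ii), write $f_0=\sum\alpha_jg_j$ with $\alpha_j\in\mathbb C\{u,X\}_{P_0}$. Modulo $P_0$ we have $0\equiv\partial_Xf_0\equiv\sum\alpha_j\,\partial_Xg_j$, and the rows $\partial_Xg_j$ are independent modulo $P_0$. So all $\alpha_j\in P_0\mathbb C\{u,X\}_{P_0}=(g)\mathbb C\{u,X\}_{P_0}$, and $f_0$ is quadratic in the $g_j$. Clear denominators and use (L1).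

**Step 1b: one row divisible by $t$.** We arrange that (ii) can be used once. Choose $f_1,\dots,f_\sigma\in P$ attaining $a$, and let $E=(\mathrm{ev}\,\partial_{X_j}f_i)$, with rows $E_i$. Since $a>0$, all $\sigma$-minors of $E$ vanish modulo $t$. The entries of $E$ modulo $t$ lie in the image of the domain $\mathbb C\{u,X\}/P_0$ in $\mathbb C[[u]]$. So the rows are dependent over its fraction field: there are $c_i\in\mathbb C\{u,X\}$, not all in $P_0$, with $\sum\mathrm{ev}(c_i)E_i\equiv0$ mod $t$. Replace some $f_i$ with $c_i\notin P_0$ by $\sum_kc_kf_k\in P$. Its evaluated Jacobian row is $\sum_k\mathrm{ev}(c_k)E_k$, so all minors are multiplied by the unit $\mathrm{ev}(c_i)$ of $V$, and $a$ is still attained. After renumbering, $\mathrm{ev}\,\partial_Xf_1\equiv0$ mod $t$.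

**Step 1c: new unknowns and new relations.** We divide by $t$ what can be divided. Put $\eta_j=\mathrm{ev}(g_j)/t$ for $j\le\lambda$, $P^*=P_{(\xi,\eta)}\subset L\{u,X,Y\}$, and $\gamma_j=g_j-tY_j\in P^*$. By (i), for $i\ge2$,
$$h_if_i=\sum_ja_{ij}g_j+tb_i=tf_i^*+\sum_ja_{ij}\gamma_j,\qquad f_i^*=\sum_ja_{ij}Y_j+b_i; \tag{5}$$
evaluating gives $f_i^*\in P^*$. By (ii), $hf_1=\sum a_{jk}g_jg_k+tb$. Modulo the $\gamma_j$ this equals $t(b+t\sum a_{jk}Y_jY_k)$. Evaluating, $\mathrm{ev}(b)$ is divisible by $t$, so $b\in\bar P$, and by (i) $h'b=\sum d_jg_j+tb'$ with $h'\notin\bar P$. Hence with suitable $c'_j\in L\{u,X,Y\}$,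
$$h'hf_1=t^2f_1^{**}+\sum_jc_j'\gamma_j,\qquad f_1^{**}=b'+\sum_jd_jY_j+h'\sum a_{jk}Y_jY_k\in P^*. \tag{6}$$

**Step 1d: comparison of minors.** We show that the new relations have better Jacobians. Let $J_{\rm old}$ and $J_{\rm new}$ be the evaluated Jacobian matrices in $(X,Y)$ of $(f_1,\dots,f_\sigma,\gamma)$ and $(f_1^{**},f_2^*,\dots,f_\sigma^*,\gamma)$. All these functions evaluate to $0$, so differentiating (5) and (6) and evaluating gives, up to multiples of the $\gamma$-rows, (unit)·(old row) $=t$ (or $t^2$ for the first) times (new row). Hence for every choice of $\sigma+\lambda$ columns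
$$(\text{unit of }V)\cdot(\text{minor of }J_{\rm old})=t^{\sigma+1}\cdot(\text{same minor of }J_{\rm new}). \tag{7}$$
Now
$$J_{\rm old}=\begin{pmatrix}E&0\\ \Gamma&-tI_\lambda\end{pmatrix},\qquad \Gamma=\mathrm{ev}\,\partial_Xg,$$
and $\Gamma$ has a $\lambda$-minor that is a unit of $V$. Choose $U\in GL_N(V)$ with $\Gamma U=(I_\lambda,0)$ and write $EU=(E_1',E_2')$. Multiplying the $X$-columns by $U$ and then adding $t$ times the first $\lambda$ columns to the $Y$-columns gives
$$\begin{pmatrix}E_1'&E_2'&tE_1'\\ I_\lambda&0&0\end{pmatrix}.$$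
These operations preserve the ideal of $V$ generated by the $(\sigma+\lambda)$-minors. The minimal order of the $\sigma$-minors of $(E_1',E_2')$ is $a$. Let it be attained on columns $A$ of $E_1'$ and $B$ of $E_2'$, $|A|+|B|=\sigma$. The minor formed by the first $\lambda$ columns, the columns $B$, and the columns $A$ of $tE_1'$ has order $a+|A|\le a+\sigma$. So some minor of $J_{\rm old}$ has order $\le a+\sigma$, and by (7) some minor of $J_{\rm new}$ has order $\le a-1$. In particular it is nonzero, so $\operatorname{ht}P^*\ge\sigma+\lambda$ by (L5). If the inequality is strict, then $\nu^*=N+\lambda-\operatorname{ht}P^*<\nu$. If equality holds, then $\nu^*=\nu$ and $a^*\le a-1$. This completes Step 1.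

**Step 2: the case $a=0$.** Choose $f_1,\dots,f_\sigma\in P$ and, renumbering the $X_j$, $\delta=\det(\partial f_i/\partial X_j)_{i,j\le\sigma}$ with $t\nmid\hat\delta:=\mathrm{ev}\,\delta$. By (L5) there is $g\notin P$ with $gP\subset(f_1,\dots,f_\sigma)$. Enlarge $c$ so that $c>\operatorname{ord}\mathrm{ev}(g)$. If $f_1,\dots,f_\sigma$ vanish at $\tilde\xi\equiv\xi$ mod $\mathfrak m^c$, then $g(\tilde\xi)\ne0$, so all of $P$ vanishes at $\tilde\xi$. Thus it suffices to solve $f_1=\dots=f_\sigma=0$.

**Step 2a: equations over $L\{u'\}$.** We encode "$f_i$ is divisible by $\delta^2$" in one variable less. After a linear change of $u$, Weierstrass preparation gives $\hat\delta^2=\text{unit}\cdot\hat a$ with $\hat a=u_q^r+\sum_{i<r}\hat a_i(t,u')u_q^i$, $\hat a_i(0)=0$, $u'=(u_1,\dots,u_{q-1})$. Divide formally: $\xi_j=\hat a\,\eta_j+\sum_{i<r}\rho_{ji}(t,u')u_q^i$. Let $\tilde\eta_j$ be polynomials with $\tilde\eta_j\equiv\eta_j$ mod $\mathfrak m^c$. With unknowns $A=(A_i)_{i<r}$ and $R=(R_{ji})$ set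
$$a_A=u_q^r+\sum_{i<r}A_iu_q^i,\qquad X_j[A,R]=a_A\tilde\eta_j+\sum_{i<r}R_{ji}u_q^i.$$
At $t=0,u=0,A=0,R=\rho(0)$ we have $X[A,R]=\xi(0)$, so $f_i(X[A,R])$ is defined in $L\{u,A,R\}$. (If $r=0$ there are no unknowns $A,R$, and the argument below applies with empty remainders.) Divide by $a_A$ using (L2):
$$f_i(X[A,R])=a_A\kappa_i+\sum_{k<r}\varphi_{ik}u_q^k,\qquad \delta(X[A,R])^2=a_A\omega+\sum_{k<r}\psi_ku_q^k,\qquad\varphi_{ik},\psi_k\in L\{u',A,R\}.$$
Since $\xi-X[\hat a,\rho]=\hat a(\eta-\tilde\eta)$ has entries in $\hat a\,\mathfrak m^c$, Taylor's formula gives $f_i(X[\hat a,\rho])\in\hat a\,\mathfrak m^c$ and $\delta(X[\hat a,\rho])^2\in\hat a(\text{unit}+\mathfrak m^c)$. By uniqueness of division by $\hat a$: $\varphi(\hat a,\rho)=\psi(\hat a,\rho)=0$, $\kappa_i(\hat a,\rho)\in\mathfrak m^c$, and $\omega(\hat a,\rho)$ is a unit. By the induction hypothesis there are $\tilde A,\tilde R$ over $L\{u'\}$, congruent to $\hat a,\rho$ mod $\mathfrak m^c$, with $\varphi(\tilde A,\tilde R)=\psi(\tilde A,\tilde R)=0$. Put $X^0=X[\tilde A,\tilde R]$ and $\delta_0=\delta(X^0)$.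 Then $\delta_0^2=a_{\tilde A}\,\omega(\tilde A,\tilde R)$ with $\omega(\tilde A,\tilde R)$ a unit, and
$$f_i(X^0)=a_{\tilde A}\kappa_i(\tilde A,\tilde R)=\delta_0^2\varepsilon_i,\qquad\varepsilon_i\in L\{u\}\cap\mathfrak m^c.$$

**Step 2b: Newton's correction.** We turn this approximate solution into an exact one. Let $J_0=(\partial f_i/\partial X_j(X^0))_{i,j\le\sigma}$, so $\det J_0=\delta_0$. Add $\delta_0\operatorname{adj}(J_0)W'$ to the first $\sigma$ components of $X^0$. In Taylor's formula the linear term is $\delta_0J_0\operatorname{adj}(J_0)W'=\delta_0^2W'$, and the remainder is quadratic in the increment with coefficients in $L\{u,W'\}$. So $f$ becomes $\delta_0^2(\varepsilon+W'+\Theta(W'))$ with $\Theta\in L\{u,W'\}^\sigma$ of order $\ge2$ in $W'$. By (L0) there is a solution $W'\in L\{u\}^\sigma$, $W'(0)=0$, of $\varepsilon+W'+\Theta(W')=0$. This equation reads $(I+\text{matrix over }\mathfrak m)W'=-\varepsilon$, so $W'$ has entries in $\mathfrak m^c$. The resulting $\tilde\xi$ satisfies $\tilde\xi\equiv X^0\equiv X[\hat a,\rho]\equiv\xi$ mod $\mathfrak m^c$.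 $\square$

## 9. Relations between jets of $H$ along trees of points

If $n=0$, the orbits are points, so $\dim M=1$, $d=0$, $Z=t$ and $H\in L\{\}^{N'}$. In that case put $\tilde H=H$ and go directly to Step 2 of Section 13. From here to the end of Section 12, and in Step 1 of Section 13, $n\ge1$.

Equation (4) relates the values of $H$ at two points, and differentiating and combining such equations relates jets at several points. We want relations at one point. To compare relations that involve different auxiliary points we glue them at a common point; this is what trees are for.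

Let $H_+=H(m,t)$, $H_-=\bar H(m,t)$, $Q_+=Q$, $Q_-=\bar Q$, and $H_\pm^{(j)}=(\partial_m^\alpha H_\pm)_{|\alpha|\le j}$, with derivatives in $m\in\mathbb C^{n+d}$ only, and $N_j$ components.

**Definition 7 (trees).** A tree $T$ is a finite tree with vertices colored $\pm$, adjacent vertices having opposite colors, and an order $j_v\ge0$ at each vertex. $\mathcal P_T$ is the germ at $0$ of the space of $(t,(m_v)_v)$ with $(m_v,m_{v'},t)\in\mathcal M$ for each edge ($v$ of color $+$, $v'$ of color $-$).

Write $m_v=(x_v,y_v)\in\mathbb C^n\times\mathbb C^d$. By (3), an edge $\{v,v'\}$ means $y_v=Q_{\mathrm{col}(v)}(x_v,m_{v'},t)$, equivalently $y_{v'}=Q_{\mathrm{col}(v')}(x_{v'},m_v,t)$. So for *any* choice of root $v_0$, $(t,m_{v_0},(x_v)_{v\ne v_0})$ are coordinates on $\mathcal P_T$. Let $R_T=L\{\mathcal P_T,(X_v)_v\}$, meaning $L\{\cdot\}$ in such coordinates other than $t$ and in variables $X_v$ with $N_{j_v}$ components, centered at $H^{(j_v)}_{\mathrm{col}(v)}(0)$. A change of root is a convergent change of coordinates fixing $t$ and the point $0$, so by (L0) the ring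 does not depend on the root. Let
$$\mathrm{ev}:R_T\to\mathbb C[[\mathcal P_T]],\qquad X_v\mapsto H_v:=H^{(j_v)}_{\mathrm{col}(v)}(m_v,t),\qquad\mathfrak c_T=\ker\mathrm{ev}.$$
This is a prime ideal with $t\notin\mathfrak c_T$. For a single edge with both orders $0$ we have $\mathcal P_T=\mathcal M$, and (4) says that the $F_i$, restricted to $\mathcal M$, lie in $\mathfrak c_T$.

If $T$ is a subtree of $T'$, with orders $\le$ those in $T'$, then $R_T\subset R_{T'}$ and $\mathfrak c_T=\mathfrak c_{T'}\cap R_T$: take the root in $T$, so that the coordinates of $\mathcal P_T$ are among those of $\mathcal P_{T'}$. Conjugation of coefficients together with exchange of colors, $T\mapsto\bar T$, maps $\mathfrak c_T$ onto $\mathfrak c_{\bar T}$.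

**Definition 8.** Let $e^{(j)}\le N_j$ be the maximum, over all trees $T$ and vertices $v_0$ of order $j$, of the rank over $\operatorname{Frac}\mathbb C[[\mathcal P_T]]$ of $\{\mathrm{ev}(\partial_{X_{v_0}}f):f\in\mathfrak c_T\}$.

If $H$ has components in $L\{m\}$, then the components of $X-H^{(j)}$ are relations on the tree with one vertex, and $e^{(j)}=N_j$. This is the case for $H=\alpha(t)$ in the example of Section 5, where $\alpha$ may diverge. By conjugation, the maximum is attained for both colors of $v_0$.

**Lemma 1.** $e^{(j)}$ is attained at an end vertex $v_0$ of a path (possibly a single vertex).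

*Proof.* The plan is to fold the tree onto a path, so that all vertices at the same depth have nearby points, and expand in the differences. Let $e=e^{(j)}$ be attained by $T$ with root $v_0$ via $f_1,\dots,f_e\in\mathfrak c_T$, and let $l$ be the maximal depth. Take a path with vertices $0,\dots,l$, colored so that a vertex of $T$ of depth $k$ has the color of $k$, with coordinates $(t,m_0,x_1,\dots,x_l)$ and points $m_k$. Put $m_{v_0}=m_0$ and substitute $x_v=x_{\mathrm{depth}(v)}+\eta_v$ for $v\ne v_0$. This is injective on power series, since setting $x_1=\dots=x_l=0$ recovers the original series with $x_v=\eta_v$. By induction on the depth $k$ of $v$, using $y_v=Q_{\mathrm{col}(v)}(x_v,m_{\mathrm{parent}},t)$, we get $m_v=m_k+\mu_v$ with $\mu_v$ convergent in the path coordinates and $\eta$, and with components in the ideal $(\eta)$. By Taylor's formula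
$$H_v=\sum_\gamma\frac1{\gamma!}\mu_v^\gamma\,\partial_m^\gamma H^{(j_v)}_{\mathrm{col}(v)}(m_k,t)=H^{(j_v)}_{\mathrm{col}(v)}(m_k,t)+\sum_{\gamma\ne0}\eta^\gamma\mathcal E_{v,\gamma},$$
where $\mathcal E_{v,\gamma}$ is a linear form in the components of $H^{(j_v+|\gamma|)}_{\mathrm{col}(v)}(m_k,t)$ with convergent coefficients in the path coordinates.

In $f\in\mathfrak c_T$ substitute for $X_v$ ($v\ne v_0$) the same expression with the jets of $H$ at $m_k$ replaced by jet variables at the path vertex $k$, and expand in $\eta$. The coefficient $f_\gamma$ of $\eta^\gamma$ is a finite sum of derivatives of $f$ at $\eta=0$ times polynomials in the jet variables coming from the $\mathcal E_{v,\gamma'}$. It involves only jet variables of order $\le\max_vj_v+|\gamma|$. So $f_\gamma\in R_{\rm path}$ when the path vertices $k\ge1$ have at least this order and vertex $0$ has order $j$. Moreover $\mathrm{ev}f_\gamma$ is the coefficient of $\eta^\gamma$ in the transformed $\mathrm{ev}f=0$, so $f_\gamma\in\mathfrak c_{\rm path}$. Since $X_{v_0}$ is not substituted, $\partial_{X_0}f_\gamma=(\partial_{X_{v_0}}f)_\gamma$.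

A nonzero $e$-minor of the rows $\mathrm{ev}\,\partial_{X_{v_0}}f_i$ stays nonzero after the injective substitution, where these rows become $\sum_\gamma\eta^\gamma\,\mathrm{ev}\,\partial_{X_0}f_{i,\gamma}$. Expanding the minor in $\eta$, for some $\gamma_1,\dots,\gamma_e$ the rows $\mathrm{ev}\,\partial_{X_0}f_{i,\gamma_i}$, $i\le e$, are independent. Only these finitely many $f_{i,\gamma_i}$ are needed, so finite orders suffice. $\square$

For each $j$ fix a path $T^{(j)}$ attaining $e^{(j)}$, with end root of color $+$ and order $j$, and further vertices $1,\dots,l_j$ of orders $o_1^{(j)},\dots,o_{l_j}^{(j)}$. Fix $G_1^{(j)},\dots,G^{(j)}_{e^{(j)}}\in\mathfrak c_{T^{(j)}}$ and, after renumbering, a splitting $X^{(j)}=(X',X'')$ of the root variables, $X'$ with $e^{(j)}$ components, such that $\Delta^{(j)}=\det(\partial G^{(j)}/\partial X')$ has $\delta^{(j)}:=\mathrm{ev}\,\Delta^{(j)}\ne0$. For roots of color $-$ use the conjugates.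

## 10. Deforming $H$ along the common kernel of all relations

**Tangential derivations.** Suppose a copy of $T^{(j)}$ (conjugated if $v$ has color $-$) is glued by its root to a vertex $v$ of order $j$ of a tree, giving a tree $T'$. For each component $X''_l$ of $X''_v$ let
$$\nabla_l=\partial_{X''_l}-\sum_r\Big(\big(\tfrac{\partial G}{\partial X'}\big)^{-1}\partial_{X''_l}G\Big)_r\partial_{X'_r},$$
a derivation of $R_{T'}[1/\Delta]$ involving only $\partial_{X_v}$. Then $\nabla_lG_s=0$. Moreover, $\nabla_l$ maps $\mathfrak c_{T'}[1/\Delta]$ into itself. Indeed, for $f\in\mathfrak c_{T'}$ the row $\mathrm{ev}\,\partial_{X_v}f$ lies in the span of the $e^{(j)}$ independent rows $\mathrm{ev}\,\partial_{X_v}G_s$, by maximality of $e^{(j)}$ applied to the tree $T'$. Since $\nabla_lf$ depends linearly on the row $\partial_{X_v}f$ and $\nabla_lG_s=0$, it follows that $\mathrm{ev}(\nabla_lf)=0$.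

**Definition 9 (the deformation $\Psi^{(j)}$).** Write $H^{(j)}=(H',H'')$ at the root of $T^{(j)}$. Let $\Psi^{(j)}(y)=(\psi(y),H''+y)$, $\psi(0)=H'$, be the unique formal power series solution in $y$ (with as many components as $X''$) of the system $G_s^{(j)}=0$ with $X_{\rm root}=\Psi^{(j)}(y)$ and all other variables of $T^{(j)}$ evaluated by $\mathrm{ev}$.

Here $G_s$ is expanded in powers of $X_{\rm root}-H^{(j)}$ with coefficients in $\mathbb C[[\mathcal P_{T^{(j)}}]]$. By the formal implicit function theorem $\psi$ has coefficients in $\mathbb C[[\mathcal P_{T^{(j)}}]][1/\delta^{(j)}]$, and it is unique even with coefficients in an extension field of $\operatorname{Frac}\mathbb C[[\mathcal P_{T^{(j)}}]]$. For example, if $N'=2$, $H_1=H_2^2$, $e^{(0)}=1$ and $T^{(0)}$ is a single vertex with $G=X_1-X_2^2$, then $X'=X_1$ and $\Psi^{(0)}(y)=((H_2+y)^2,H_2+y)$.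

**Lemma 2.** There is $0\ne D_j\in\mathbb C[[m,t]]$ such that $\Psi^{(j)}$ has coefficients in $\mathbb C[[m,t]][1/D_j]$, where $m$ is the root point.

**Lemma 3.** Let $T$ be a tree, $\mathcal V$ a set of vertices, $f\in\mathfrak c_T$. Substituting in $f$ $X_v=\Psi_v(m_v,t;y_v)$ for $v\in\mathcal V$ ($\Psi_v=\Psi^{(j_v)}$, conjugated if $v$ has color $-$) and $X_v=H_v$ for $v\notin\mathcal V$ gives $0$ in $\mathbb C[[\mathcal P_T]][\prod_{v\in\mathcal V}D_v^{-1}][[y]]$, $y=(y_v)_{v\in\mathcal V}$, where $D_v=D_{j_v}(m_v,t)$ (conjugated if $v$ has color $-$).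

So $\Psi^{(j)}$, defined by the auxiliary points of $T^{(j)}$, depends only on the root point, and every relation survives these deformations carried out independently at several vertices.

*Proof of both.* **Step 1: relations survive, with auxiliary copies.** Glue to each $v\in\mathcal V$ a separate copy $T_v$ of $T^{(j_v)}$ (conjugated if needed), obtaining $T'$. Let $\Delta_v,G^{(v)},\nabla_l^{(v)}$ be the corresponding objects. Let
$$\mathrm{ev}_y:R_{T'}\Big[\prod_v\Delta_v^{-1}\Big]\to\operatorname{Frac}\mathbb C[[\mathcal P_{T'}]]\,[[y]]$$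
be the substitution $X_v=\Psi_v(y_v)$ for $v\in\mathcal V$, where for the moment $\Psi_v$ is computed with the data of $T_v$; all other vertices are evaluated by $\mathrm{ev}$. It is well defined by Taylor expansion at $\mathrm{ev}$, since $\Psi_v(y_v)-H_v$ has no constant term in $y$ and $\mathrm{ev}\,\Delta_v\ne0$. For $y=0$ it is $\mathrm{ev}$. We have $\mathrm{ev}_y(G_s^{(v)})=0$, because $G_s^{(v)}$ involves besides $X_v$ only variables of $T_v$, which are not deformed. Differentiating this in $y_{v,l}$ gives
$$\partial_{y_{v,l}}\psi_v=-\mathrm{ev}_y\Big(\big(\tfrac{\partial G^{(v)}}{\partial X'}\big)^{-1}\partial_{X''_l}G^{(v)}\Big),$$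
so by the chain rule $\partial_{y_{v,l}}\mathrm{ev}_y(f)=\mathrm{ev}_y(\nabla_l^{(v)}f)$ for all $f$. Hence for $f\in\mathfrak c_{T'}$ all $y$-derivatives of $\mathrm{ev}_y(f)$ at $y=0$ are $\mathrm{ev}$ of elements obtained from $f$ by iterating the $\nabla_l^{(v)}$. These elements lie in $\mathfrak c_{T'}[\prod\Delta_v^{-1}]$, so they evaluate to $0$, and $\mathrm{ev}_y(f)=0$.

**Step 2: $\Psi$ does not see the auxiliary points.** Apply Step 1 with $T$ a second copy $T_0'$ of $T^{(j)}$, $\mathcal V=\{\text{root}\}$, $T_0$ the copy glued at the root, and $f=G_s$ of $T_0'$. It says that $\Psi$ computed with $T_0$ solves the system defining $\Psi$ computed with $T_0'$. By uniqueness over an extension field they are equal. So a coefficient $\psi_\beta=\alpha(m,x,t)/\delta(m,x,t)^r$ of $\psi$ satisfies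
$$\alpha(m,x,t)\,\delta(m,x',t)^r=\alpha(m,x',t)\,\delta(m,x,t)^r$$
with independent variables $x,x'$ (the coordinates of the two copies besides $m,t$). Let $x'^{\gamma_0}$ be the lowest monomial, for a fixed monomial order, in $\delta(m,x',t)=\sum_\gamma\delta_\gamma(m,t)x'^\gamma$, and let $D_j=\delta_{\gamma_0}\ne0$. Comparing coefficients of $x'^{r\gamma_0}$ gives $\alpha(m,x,t)D_j(m,t)^r=\alpha_{r\gamma_0}(m,t)\,\delta(m,x,t)^r$, that is, $\psi_\beta=\alpha_{r\gamma_0}(m,t)/D_j^r$. This is Lemma 2.

**Step 3: Lemma 3.** By Step 2, $\Psi_v$ does not depend on the auxiliary variables of $T_v$. So the identity $\mathrm{ev}_y(f)=0$ of Step 1, for $f\in\mathfrak c_T\subset\mathfrak c_{T'}$, is an identity in $\mathbb C[[\mathcal P_T]][\prod D_v^{-1}][[y]]$, since $\mathbb C[[\mathcal P_T]][\prod D_v^{-1}]\subset\operatorname{Frac}\mathbb C[[\mathcal P_{T'}]]$; here $D_v\ne0$ because $m_v$ is part of a coordinate system of $\mathcal P_T$. $\square$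

## 11. Segre chains at $t=0$ sweep out an open set

For $t=0$ let $q^0=0$ (color $+$) and $q^k=(x_k,Q_\pm(x_k,q^{k-1},0))$ with alternating colors, the sign being the color of $k$. In the Lewy example, $q^1=(x_1,0)$ and $q^2=(x_2,2ix_1x_2)$, and $(x_1,x_2)\mapsto q^2$ has rank $2$ where $x_2\ne0$.

**Lemma 4.** For some $\kappa\ge1$, $(x_1,\dots,x_\kappa)\mapsto q^\kappa$ has generic rank $n+d$ near $0$.

*Proof.* **Step 1: ranks do not decrease.** Let $\mathcal M_0=\mathcal M\cap\{t=0\}$, $\dim\mathcal M_0=2n+d$. Let $\Phi_k(x_1,\dots,x_k)\in\mathcal M_0$ be the pair formed by $q^k,q^{k-1}$, the point of color $+$ first, and let $\varrho_k$ be its generic rank. If $x_{k+1}$ is the $x$-coordinate of $q^{k-1}$, then $q^{k+1}=q^{k-1}$, since the relation $\mathcal M$ can be solved from either side; then $\Phi_{k+1}=\Phi_k$. So $\varrho_k\le\varrho_{k+1}$. Let $k\ge1$ be such that $\varrho:=\varrho_k$ is maximal, so $\varrho_{k+1}=\varrho$. Near a generic $x^*$ close to $0$, $\Phi_k$ has constant rank and its image is a $\varrho$-dimensional manifold $\Sigma$.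

**Step 2: both foliations are tangent to $\Sigma$.** Consider the two foliations of $\mathcal M_0$ obtained by moving one of the two points and fixing the other. The leaves moving $q^k$ are tangent to $\Sigma$ along $\Sigma$, because they are given by the directions $\partial_{x_k}$. For those moving $q^{k-1}$, consider $d\Phi_{k+1}$ at the points with $x_{k+1}$ equal to the $x$-coordinate of $q^{k-1}$ and $(x_1,\dots,x_k)$ near $x^*$. Its image has dimension $\le\varrho$. It contains $T\Sigma$, since on the set of these points $\Phi_{k+1}$ equals $\Phi_k$. Hence it equals $T\Sigma$. It also contains the directions $\partial_{x_{k+1}}$, which move $q^{k+1}=q^{k-1}$ with $q^k$ fixed.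

**Step 3: minimality.** By Step 2 all vector fields tangent to one of the foliations, and all their iterated brackets, are tangent to $\Sigma$. The foliations are the complexifications of $T^{1,0}M_0$ and $T^{0,1}M_0$. By Step 3 of Section 6, iterated brackets of these span $T\mathcal M_0$ at $0$, hence near $0$. So $\varrho=2n+d$ and $\Phi_k$ is a submersion at $x^*$. Both projections $\mathcal M_0\to\mathbb C^{n+d}$ are submersions, so $x\mapsto q^k$ is a submersion at $x^*$. Take $\kappa=k$. $\square$

## 12. One-point equations for $H$ over $L\{m,X\}$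

**Proposition 5.** With $e=e^{(0)}$ there are $B_1,\dots,B_e\in L\{m,X\}$, $X\in\mathbb C^{N'}$, with $B_s(t,m,H(m,t))=0$ and a nonzero $e\times e$ minor of $\partial_XB(t,m,H(m,t))$.

We already have the relations $G^{(0)}$, which involve jets of $H$ at auxiliary points. If an auxiliary point depends on $t$ only, then the jet of $H$ there is a tuple in $\mathbb C[[t]]\subset L$, and it may stay in the equation as a coefficient. So we start a chain at points depending only on $t$ and move out. At the next points the jets of $H$ are no longer in $L$. We would like to replace them by approximations in $L$, but then an equation satisfied by $H$ is in general satisfied only approximately. Lemma 3 solves this: along the whole formal family $\Lambda_i=\Psi_i(y_i)$ of values at the auxiliary points the relation stays exact. By induction this family is the zero set of equations $B^i$ over $L$, and (L7) supplies elements of $L$ that satisfy $B^i=0$ exactly.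

**Step 1: a chain with formal initial data.** We set up the path and make sure no denominator vanishes. Let $K=2\kappa$ with $\kappa$ from Lemma 4, and $j_K=0$. For $k<K$ define downward
$$j_k=\max\big(\{0\}\cup\{o_i^{(j_{k+i})}:\ i\ge1,\ 1\le k+i\le K,\ i\le l_{j_{k+i}}\}\big).$$
Let $l=\max_{1\le k\le K}l_{j_k}$ and consider the path with vertices $K,K-1,\dots,-l$, vertex $k$ having order $j_k$ and color $+$ if and only if $k$ is even. For $1\le k\le K$ its vertices $k,k-1,\dots,k-l_{j_k}$ form a copy of $T^{(j_k)}$ (of $\overline{T^{(j_k)}}$ for odd $k$), with root $k$ of the same order and the other orders at least as large. So $G^{(j_k)}$ (conjugated for odd $k$) is defined on it and lies in $\mathfrak c_{\rm path}$.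

The finitely many series $D_{j_k}(m_k,t)$ and $\delta^{(j_k)}(m_k,m_{k-1},\dots,m_{k-l_{j_k}},t)$, $1\le k\le K$ (conjugated for odd $k$), are nonzero in $\mathbb C[[\mathcal P_{\rm path}]]$. Set all coordinates of $\mathcal P_{\rm path}$ other than $t$ equal to $ct$, with $c$ a generic constant vector. This keeps their product nonzero: if $\Pi$ is its lowest homogeneous part, of degree $h$, the result begins with $t^h\Pi(1,c)\ne0$. We obtain holomorphic arcs $m_k=r_k(t)$, $r_k(0)=0$, consecutive ones being related by $\mathcal M$. Put
$$q^k=r_k(t)\ \ (-l\le k\le0),\qquad q^k=(x_k,Q_\pm(x_k,q^{k-1},t))\in\mathbb C\{t,x_1,\dots,x_k\}^{n+d}\ \ (1\le k\le K),$$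
with the sign the color of $k$. Then $m_k\mapsto q^k$ defines a homomorphism $\pi:\mathbb C[[\mathcal P_{\rm path}]]\to\mathbb C[[t,x_1,\dots,x_K]]$. The series above stay nonzero under $\pi$, because specializing each $x_k$ to the $x$-coordinate of $r_k(t)$ gives $q^k=r_k(t)$. Let $h^k=\pi(H_k)=H^{(j_k)}_\pm(q^k,t)$. For $k\ge1$ it has components in $\mathbb C[[t,x_1,\dots,x_k]]$. For $k\le0$ its components are in $\mathbb C[[t]]=L\{\}$. For $1\le k\le K$ let $\Psi_k(y)=\Psi^{(j_k)}(q^k,t;y)$ (conjugated for odd $k$), $e_k=e^{(j_k)}$, and let $\pi(D_k)\ne0$ be the image of $D_{j_k}(m_k,t)$ (conjugated for odd $k$).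

**Step 2: propagation.** We prove, by induction on $k$, for $1\le k\le K$:

$(I_k)$ *There are $B^k=(B_1^k,\dots,B^k_{e_k})$ in $L\{x_1,\dots,x_k,X^{(j_k)}\}$ with $B^k(x,\Psi_k(y))=0$ and $\det(\partial B^k/\partial X')(x,h^k)\ne0$.*

Assume $(I_i)$ for $1\le i<k$. Let $G=G^{(j_k)}$ (conjugated for odd $k$), $I=\{i:1\le i<k\}$, $x=(x_1,\dots,x_k)$, $K_x=\operatorname{Frac}\mathbb C[[t,x]]$. Let $A=\mathbb C[[t,x,(\Lambda_i-h^i(0))_{i\in I}]]$, where $\Lambda_i$ has $N_{j_i}$ components, and $\mathfrak n=(\Lambda_i-h^i)_{i\in I}$. Then $A=\mathbb C[[t,x]][[\Lambda-h]]$, so $\mathfrak n$ is prime with $A/\mathfrak n=\mathbb C[[t,x]]$. Since $\mathfrak n\cap\mathbb C[[t,x]]=0$, the ring $A_{\mathfrak n}$ contains its residue field $K_x$, and its completion is $K_x[[\Lambda-h]]$.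

**Step 2a: the relation on the formal family.** Expand, with coefficients $c_{s,\alpha}(x,\Lambda)$,
$$G_s\big(t,q^k,q^{k-1},\dots;\Psi_k(y),(\Lambda_i)_{i\in I},(h^i)_{i\le0}\big)=\sum_\alpha c_{s,\alpha}(x,\Lambda)y^\alpha,\qquad\pi(D_k)^{\nu_\alpha}c_{s,\alpha}\in A. \tag{8}$$
The powers of $\pi(D_k)$ come from Lemma 2; everything else in the Taylor expansion at $X=h^k$ is in $A$. By Lemma 3 (for the path, $\mathcal V=\{k\}\cup I$), pulled back by $\pi$, each $c_{s,\alpha}$ vanishes when $\Lambda_i=\Psi_i(y_i)$, $i\in I$, in $K_x[[(y_i)]]$.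

**Step 2b: equations of the formal family.** The kernel of $K_x[[\Lambda-h]]\to K_x[[(y_i)]]$, $\Lambda_i\mapsto\Psi_i(y_i)$, is generated by the $B^i_{s'}(x,\Lambda_i)$, $i\in I$. They lie in it by $(I_i)$. Since $\det\partial B^i/\partial\Lambda_i'\ne0$ at $h^i$, the formal implicit function theorem over $K_x$ shows that the quotient by them is the power series ring over $K_x$ in the $\Lambda_i''-h_i''$. This maps isomorphically, because $\Psi_i''(y_i)=h_i''+y_i$. So $\pi(D_k)^{\nu_\alpha}c_{s,\alpha}$ is in the ideal of $K_x[[\Lambda-h]]$ generated by the $B^i_{s'}$, and by faithful flatness of completion it lies in $(B^i_{s'})_{i\in I,s'}A_{\mathfrak n}$. Since $A$ is Noetherian, the ideal generated by all $\pi(D_k)^{\nu_\alpha}c_{s,\alpha}$ is finitely generated. So there is one $g\in A\setminus\mathfrak n$ with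
$$g\,\pi(D_k)^{\nu_\alpha}c_{s,\alpha}\in(B^i_{s'})A\quad\text{for all }s,\alpha. \tag{9}$$

**Step 2c: replacing $h^i$ by elements of $L$.** Putting $y=0$ in $(I_i)$ gives $B^i(x,h^i)=0$. By (L7) choose $\tilde h^i\in L\{x_1,\dots,x_i\}^{N_{j_i}}$, $i\in I$, with $B^i(x,\tilde h^i)=0$, $\tilde h^i\equiv h^i$ mod $\mathfrak m^c$. If $c$ exceeds the order of $g(x,h)\ne0$, then $g(x,\tilde h)\ne0$, so (9) gives $c_{s,\alpha}(x,\tilde h)=0$ for all $s,\alpha$. Put
$$B_s^k(x,X)=G_s\big(t,q^k,q^{k-1},\dots;X,(\tilde h^i)_{i\in I},(h^i)_{i\le0}\big)\in L\{x_1,\dots,x_k,X\}.$$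
By (8), $B_s^k(x,\Psi_k(y))=\sum_\alpha c_{s,\alpha}(x,\tilde h)y^\alpha=0$. Also $\det(\partial B^k/\partial X')(x,h^k)\equiv\pi(\delta^{(j_k)})$ mod $\mathfrak m^c$ (with conjugated $\delta$ for odd $k$), which is nonzero for $c$ large. This proves $(I_k)$; for $k=1$ the set $I$ is empty, and Step 2a says directly that $c_{s,\alpha}=0$.

**Step 3: folding the chain back.** The end point $q^K$ must sweep a neighborhood of $0$, not of some other point, so we return along the chain. For $k=K$ (color $+$, order $0$, $e_K=e$), putting $y=0$ in $(I_K)$ gives $B_s^K(x,H(q^K,t))=0$ and $\det\partial_{X'}B^K\ne0$ there. Change coordinates from $x$ to $(y,u)$ by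
$$y=(x_1,\dots,x_\kappa),\qquad x_{\kappa+i}=x_{\kappa-i}+u_i\ (1\le i<\kappa),\qquad x_{2\kappa}=(x\text{-coordinate of }r_0(t))+u_\kappa.$$
For $u=0$, since the relation $\mathcal M$ can be solved from either side, $q^{\kappa+i}=q^{\kappa-i}$ for $i\le\kappa$; in particular $q^K=q^0=r_0(t)$.

At $t=0$, $u=0$, for generic $y$ near $0$, the map $u\mapsto q^K$ has rank $n+d$. To see this, consider the manifold of paths $(m_0,\dots,m_\kappa)$ with consecutive points related by $\mathcal M_0$, $m_0$ of color $+$. Let $\mathsf s=m_0$, $\mathsf e=m_\kappa$; both are submersions. At a given path, $\mathsf e$ restricted to the fiber of $\mathsf s$ is submersive iff $(\mathsf s,\mathsf e)$ is submersive iff $\mathsf s$ restricted to the fiber of $\mathsf e$ is. The first holds for the path $(0,q^1,\dots,q^\kappa)$ with $y$ generic, by Lemma 4 (recall $r_0(0)=0$). The last is the claim, since $u$ parametrizes the paths near $(0,q^1,\dots,q^\kappa)$ with $m_\kappa=q^\kappa$ fixed, through $m_{\kappa-i}=q^{\kappa+i}$.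

**Step 4: moving the expansion point in $y$.** We want to fix $y$ at a generic value $y^0$, not at $0$, while $H$ remains a formal series at $0$. Let $\Omega$ be a small polydisc around $0$ in $y$-space. The series $\beta_s(t,y,u,X):=B_s^K(x(t,y,u),X)$ is of the form $g_s(t,y,u,X,b(t))$ with $g_s$ convergent, so for $\Omega$ small $\beta_s\in\mathcal O(\Omega)[[t,u,X]]$. Since $q^K=r_0(0)=0$ for $t=0,u=0$ and all $y$, $q^K$ has components in the ideal $(t,u)\mathcal O(\Omega)[[t,u]]$. Therefore $H(q^K,t)$ has components in $\mathcal O(\Omega)[[t,u]]$, with zero constant term. So $\beta_s(t,y,u,H(q^K,t))$ and $\mu=\det(\partial\beta/\partial X')(t,y,u,H(q^K,t))$ lie in $\mathcal O(\Omega)[[t,u]]\subset\mathbb C[[t,y,u]]$; the first is $0$ and $\mu\ne0$.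

Choose $y^0\in\Omega$ at which some coefficient of $\mu$ and some $(n+d)$-minor of $\partial_uq^K(0,y,0)$ are nonzero. Put $\phi(t,u)=q^K(t,y^0,u)$; then $\phi(0,0)=0$ and $\partial_u\phi(0,0)$ has rank $n+d$.

**Step 5: a one-point equation.** Take new convergent coordinates $(t,m,v)$ with $m=\phi(t,u)$ and $v$ the remaining $u$-variables. The functions $\beta_s(t,y^0,u,X)\in L\{u,X\}$ become $\beta_s^1\in L\{m,v,X\}$ with $\beta^1_s(t,m,v,H(m,t))=0$ and $\mu^1(t,m,v):=\det(\partial\beta^1/\partial X')(t,m,v,H(m,t))\ne0$. For a generic constant vector $c$, $\mu^1(t,m,ct)\ne0$: look at the lowest homogeneous part in $(t,v)$, a nonzero form over $\mathbb C[[m]]$. Then $B_s(t,m,X):=\beta_s^1(t,m,ct,X)$ has the required properties. $\square$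

## 13. Decoupling $X$ from $Y$, and convergence in $t$

**Step 1: a solution over $L$** (for $n\ge1$). Here the one-point equations replace the two-point equations (4). Let $T$ be a single edge with vertices of colors $+,-$, both of order $0$, with variables $X,Y$. Let $R=R_T$ and $\mathfrak P=\mathfrak c_T$, so $F_1,\dots,F_s\in\mathfrak P$ (restricted to $\mathcal M=\mathcal P_T$). By definition of $e=e^{(0)}$ the rows $\mathrm{ev}\,\partial_Xf$, $f\in\mathfrak P$, have rank $\le e$, and likewise the rows $\mathrm{ev}\,\partial_Yf$. So the rows $\mathrm{ev}(\partial_Xf,\partial_Yf)$ have rank $\le2e$, that is, $\operatorname{ht}\mathfrak P\le2e$ by (L6) with $\xi=(H(m,t),\bar H(m',t))$. On the other hand, $B_s(t,m,X)$ and $\bar B_s(t,m',Y)$, $s\le e$, are in $\mathfrak P$ and have a block-diagonal $2e$-minor with nonzero evaluation. By (L5), $\operatorname{ht}\mathfrak P=2e$ and there is $g\in R\setminus\mathfrak P$ with $gF_i\in(B,\bar B)R$ for all $i$.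

By (L7) there is $\tilde H\in L\{m\}^{N'}$ with $B(t,m,\tilde H)=0$, $\tilde H\equiv H$ mod $\mathfrak m^c$. Then also $\bar B(t,m',\overline{\tilde H}(m',t))=0$. Note that $\tilde H$ depends on $(m,t)$ only, so the nesting is not lost. For $c$ large $g(\,\cdot\,,\tilde H,\overline{\tilde H})\ne0$, and therefore
$$F_i(Z,\zeta,\tilde H(Z),\overline{\tilde H}(\zeta))=0\quad\text{on }\mathcal M,\qquad i=1,\dots,s. \tag{10}$$
We also take $c\ge\ell+1$. For $n=0$ we have $\tilde H=H$, and (10) is (4).

**Step 2: convergence in $t$.** Only the formal series in $t$ inside $\tilde H$ remain to be replaced. Write $\tilde H=G(m,t,b_1(t)+ib_2(t))$ with $G$ convergent, $G(0)=0$, and $b_1,b_2$ tuples of *real* formal series vanishing at $0$. Then $\overline{\tilde H}=\bar G(m',t,b_1-ib_2)$ at $(m',t)$. Expand, in coordinates $\vartheta=(z,\chi,\tau)$ of $\mathcal M$ over $t$,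
$$F_i\big(\cdot\,,G(m,t,v_1+iv_2),\bar G(m',t,v_1-iv_2)\big)=\sum_\alpha F_{i,\alpha}(t,v_1,v_2)\vartheta^\alpha,\qquad F_{i,\alpha}\in\mathbb C\{t,v_1,v_2\}.$$
By (10) the real formal arc $(b_1,b_2)$ solves all equations $F_{i,\alpha}(t,b_1,b_2)=0$. Since $b_1,b_2$ have real coefficients, it also solves the real equations obtained by taking real and imaginary parts of the coefficients of the $F_{i,\alpha}$. Finitely many of these generate the ideal of $\mathbb R\{t,v_1,v_2\}$ generated by all of them. By Artin's theorem (F4) over $\mathbb R\{t\}$ there are real convergent $\tilde b_1,\tilde b_2$, congruent to $b_1,b_2$ mod $t^{\ell+1}$, solving all these equations. Put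
$$h=G(m,t,\tilde b_1(t)+i\tilde b_2(t)).$$
Then $h$ is convergent, agrees with $\tilde H$ and hence with $H$ up to order $\ell$, and $F_i(Z,\zeta,h(Z),\bar h(\zeta))=0$ on $\mathcal M$. Putting $\zeta=\bar Z$, $t$ real, we get $\rho_i(Z,h(Z))=0$ on $M$ near $0$. This proves Theorem B. $\blacksquare$

## 14. The manifolds with orbits of constant codimension for which approximation holds

**Theorem C.** Let $M\subset\mathbb C^N$ be a connected real-analytic CR submanifold whose CR orbits all have the same codimension $c$ in $M$. Allow $S'$ to be a real-analytic subset of an open subset of $\mathbb C^{N+N'}$ (only germs matter), $N'$ arbitrary. The following are equivalent: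

1. $(M,S')$ has the Artin approximation property for all real-analytic $S'$;
2. $(M,S')$ has it for all partially algebraic $S'$;
3. $c\le1$, or $M$ is totally real ($T^cM=0$).

If 3 fails, then at *every* $p\in M$ there are a partially algebraic $S'$, with $N'=3$, and a formal $H$ with $\operatorname{Graph}H\cap(M\times\mathbb C^3)\subset S'$ such that no convergent $h$ with $h(p)=H(p)$ satisfies $\operatorname{Graph}h\cap(M\times\mathbb C^3)\subset S'$.

*Proof.* The implication $1\Rightarrow2$ is trivial.

**Step 1: $3\Rightarrow1$.** For $c\le1$ this is Theorem B. If $T^cM=0$, then by Reduction 1 of Section 6 and a local biholomorphism we may take $M=\mathbb R^N\subset\mathbb C^N$, and this is the first case of Section 3.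

**Step 2: $2\Rightarrow3$, and the last assertion: the set $S'$.** We plant the example of Theorem A at an arbitrary point. Let $c\ge2$, $T^cM\ne0$, $p=0\in M$. As in Section 6 we may take $M$ generic in $\mathbb C^{N_1}\times\{0\}$; below all identities are taken on $Z_2=0$. As in Step 1 of Section 6, Nagano's theorem, Frobenius and (F2) give holomorphic $t_1,\dots,t_c$ near $0$, vanishing at $0$, real on $M$, with $dt_i|_M$ independent, whose common level sets on $M$ are locally the orbits. Their complex differentials are independent, since their restrictions to $T_0M$ are real and independent over $\mathbb R$, hence over $\mathbb C$. They vanish on $T_0^cM$. Choose a linear function $z$ with $dz\ne0$ on $T_0^cM$. Then $dz$ is not a combination of the $dt_i$, so $z,t_1,\dots,t_c$ are part of a holomorphic coordinate system.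

Let $S'$ be given by the equations of Theorem A with $w_i=t_i(Z)$, $z=z(Z)$, and let
$$H=(f_0(t_1,t_2),\,f_1(t_1,t_2),\,k(z,t_1,t_2)).$$
At $(0,H(0))$ we have $d\Phi=da+db-2\,dt_2$ as in Section 4, so the four real differentials are independent, the four functions generate the ideal of $S'$, and they vanish on substituting $H$ and restricting to $M$. Hence $\operatorname{Graph}H\cap(M\times\mathbb C^3)\subset S'$.

**Step 3: no convergent solution.** Let $h=(a,b,\tilde k)$ be convergent with graph over $M$ in $S'$. Then $a|_M,b|_M$ are real CR functions. So they are annihilated by $T^cM$ and constant on the orbits; hence $a=\alpha(t_1,\dots,t_c)$, $b=\beta(t_1,\dots,t_c)$ on $M$ with $\alpha,\beta$ convergent. Since $M$ is generic, these identities and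
$$\alpha(t)+e^z\beta(t)-g(z,t_1)=(t_2-zt_1)\tilde k$$
hold near $0$ in $\mathbb C^{N_1}$, by (F2). Set the remaining coordinates and $t_3,\dots,t_c$ equal to $0$, $z=u$, $(t_1,t_2)=(s,su)$. Subtracting (2) and comparing coefficients of $s^d$ exactly as in Step 4 of Section 4 gives $\alpha(t_1,t_2,0,\dots,0)=f_0$, which diverges. This is a contradiction. $\square$
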